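\title{Dynamical entropy equals mean entropy for Gibbs states of quantum spin chains}

\begin{abstract}
Let $\phi$ be the Gibbs state of a translation-invariant interaction of finite range on a quantum spin chain. We prove that the Connes--Narnhofer--Thirring dynamical entropy of the shift with respect to $\phi$ equals the mean entropy $s(\phi)$; more precisely, the algebra of a block of $m$ sites already has dynamical entropy at least $s(\phi)-2C/m$, with $C$ independent of $m$. The proof decomposes $\phi$ by measuring, block by block, the mirror copy of the chain in the purification $\rho^{1/2}$ of the local Gibbs densities $\rho$. The information lost per block is at most the entanglement entropy of the purification between the block and its complement, and in one dimension this entropy is bounded uniformly in the block length. The same method applies to finitely correlated states, to interactions with sufficiently fast exponential decay, and to commuting interactions on $\mathbb{Z}^\nu$.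
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $d\ge2$ and let $A=\bigotimes_{i\in\mathbb{Z}}\mathrm{Mat}_d(\mathbb{C})$ be the UHF algebra of a quantum spin chain: the norm completion of the union of the local algebras $A_X=\bigotimes_{i\in X}\mathrm{Mat}_d(\mathbb{C})$, $X\subset\mathbb{Z}$ finite. Intervals $[p,q]$ are intervals of integers, and $A_j=A_{\{j\}}$. Let $\gamma$ be the shift automorphism, $\gamma(A_X)=A_{X+1}$, and $\tau$ the unique tracial state.

An \emph{interaction} $\Phi$ assigns to each nonempty finite $X\subset\mathbb{Z}$ a selfadjoint element $\Phi(X)\in A_X$. It is \emph{translation invariant} if $\Phi(X+1)=\gamma(\Phi(X))$, and of \emph{finite range} if $\Phi(X)=0$ whenever $\operatorname{diam}X=\max X-\min X$ exceeds a fixed bound. For finite $\Lambda$ put $U(\Lambda)=\sum_{\emptyset\ne X\subset\Lambda}\Phi(X)$, and let $\Lambda_n=[-n,n]$. The local Gibbs states are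
\[
\phi_n(a)=\frac{\tau(a\,e^{-U(\Lambda_n)})}{\tau(e^{-U(\Lambda_n)})},\qquad a\in A;
\]
the inverse temperature is absorbed into $\Phi$. For a translation-invariant interaction of finite range the limits
\[
\phi(a)=\lim_{n\to\infty}\phi_n(a),\qquad \sigma_t(a)=\lim_{n\to\infty}e^{itU(\Lambda_n)}ae^{-itU(\Lambda_n)}
\]
exist, the second in norm. The state $\phi$ is the \emph{Gibbs state} of $\Phi$. It is shift invariant and satisfies the KMS condition $\phi(a\,\sigma_i(b))=\phi(ba)$ for the time evolution $\sigma$. We take these facts as part of the setting; the proof below uses only $\phi_n\to\phi$ and $\phi\circ\gamma=\phi$.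

Two entropies are attached to a shift-invariant state $\phi$. The \emph{mean entropy}
\[
s(\phi)=\lim_{n\to\infty}\frac1n\,S\big(\phi|_{A_{[1,n]}}\big),
\]
with $S$ the von Neumann entropy, is the entropy per site. The \emph{dynamical entropy} $h_\phi(\gamma)$ of Connes, Narnhofer and Thirring \cite{CNT} is an invariant of the system $(A,\gamma,\phi)$. It is built from numbers $h_\phi(\gamma;N)$, which measure the information gained per step by observing a finite-dimensional subalgebra $N$ and its shifts $\gamma N,\gamma^2N,\dots$; the definitions are recalled in Section~\ref{sec:cnt}. For a classical chain, that is, a shift-invariant probability measure on $\{1,\dots,d\}^{\mathbb{Z}}$, the corresponding quantities agree: the partition by the spin at $0$ generates, and the Kolmogorov--Sinai theorem identifies the entropy of the shift with the entropy per site. One is led to the following question, posed in \cite{Gibbs}.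

\medskip
\noindent\textbf{Question.} \emph{Is $h_\phi(\gamma)=s(\phi)$ for the Gibbs state $\phi$ of every translation-invariant interaction of finite range on a quantum spin chain?}
\medskip

The equality is known in two cases: when every $\Phi(X)$ lies in the product diagonal $\bigotimes_{i\in\mathbb{Z}}D_0$, with $D_0$ a fixed maximal abelian subalgebra of $\mathrm{Mat}_d(\mathbb{C})$; and when there is an $n$ with $\sigma_t(A_0)\subset A_{[-n,n]}$ for all $t\in\mathbb{R}$. We show that the answer is yes in general.

\begin{theorem}\label{thm:main}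
Let $\Phi$ be a translation-invariant interaction of finite range on the spin chain and $\phi$ its Gibbs state. There is a constant $C=C(\Phi,d)<\infty$ such that for all $m\ge1$
\[
s(\phi)-\frac{2C}{m}\ \le\ h_\phi(\gamma;A_{[1,m]})\ \le\ s(\phi).
\]
Consequently $h_\phi(\gamma)=s(\phi)$.
\end{theorem}

The upper bound holds for every invariant state. The lower bound is the problem, because $h_\phi(\gamma)$ is a supremum over decompositions of $\phi$ into positive functionals on the whole algebra $A$, and a quantum state may have few decompositions; a pure state has only trivial ones. Section~\ref{sec:measure} produces decompositions from any extension of $\phi$ to a doubled chain and bounds the loss by the entropy of the extension on doubled blocks. Section~\ref{sec:mirror} chooses the extension, a limit of purifications of the local Gibbs states, and computes the loss for the Ising chain. Section~\ref{sec:bond} bounds the loss for noncommuting interactions; this is where dimension one enters. Section~\ref{sec:proof} completes the proof, also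 for interactions of infinite range with sufficiently fast decay. Sections~\ref{sec:commuting} and~\ref{sec:extensions} treat commuting interactions on $\mathbb{Z}^\nu$ and finitely correlated states; they are not needed for Theorem~\ref{thm:main}.

\section{Dynamical entropy and the upper bound}\label{sec:cnt}

\subsection{Entropy in finite dimension}

Logarithms are natural, and subalgebras are unital $*$-subalgebras. On a finite-dimensional C*-algebra $N$ let $\operatorname{Tr}$ be the trace with value $1$ on each minimal projection. A positive functional $\psi$ has a density $\rho\ge0$, $\psi(a)=\operatorname{Tr}(\rho a)$. For a state $\psi$ put $S(\psi)=S(\rho)=-\operatorname{Tr}\rho\log\rho$; for abelian $N$ this is the Shannon entropy of a probability vector. For states $\psi_1,\psi_2$ with densities $\rho_1,\rho_2$ the relative entropy is $S(\psi_1\|\psi_2)=\operatorname{Tr}\rho_1(\log\rho_1-\log\rho_2)$ if the support of $\rho_1$ lies in that of $\rho_2$, and $+\infty$ otherwise. For a positive functional or operator $\omega\neq0$, $\hat\omega$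 denotes its normalization, and terms of weight $0$ are omitted from sums. We use the following textbook facts.
\begin{itemize}
\item[(S1)] \emph{Monotonicity.} $0\le S(\psi_1|_M\|\psi_2|_M)\le S(\psi_1\|\psi_2)$ for a subalgebra $M\subset N$.
\item[(S2)] \emph{Subadditivity.} If $\psi$ is a state on $N_1\otimes\dots\otimes N_k$ with marginals $\psi_j$, then $\sum_jS(\psi_j)-S(\psi)=S(\psi\|\psi_1\otimes\dots\otimes\psi_k)\ge0$.
\item[(S3)] \emph{Strong subadditivity.} On $N_1\otimes N_2\otimes N_3$, $S(\psi_{123})+S(\psi_3)\le S(\psi_{13})+S(\psi_{23})$.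
\item[(S4)] $S$ is concave and continuous, and $0\le S(\rho)\le\log\operatorname{rank}\rho$.
\item[(S5)] \emph{Schmidt decomposition and purification.} A vector $\xi\in\mathcal{K}_1\otimes\mathcal{K}_2$ has the form $\sum_i\lambda_i^{1/2}g_i\otimes h_i$ with $\lambda_i>0$ and orthonormal families $(g_i),(h_i)$. The two partial traces of $|\xi\rangle\langle\xi|$, the \emph{reductions} of $\xi$, both have nonzero spectrum $(\lambda_i)$. The number of terms is the \emph{Schmidt rank}; it is at most $r$ if $\xi$ is a sum of $r$ product vectors. For a unit vector, $S(\lambda)$ is the \emph{entanglement entropy}. Every density matrix on $\mathcal{K}_1$ is the reduction of a unit vector in some $\mathcal{K}_1\otimes\mathcal{K}_2$.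
\end{itemize}
Fekete's lemma states that $a_k/k$ converges if $0\le a_{k+l}\le a_k+a_l<\infty$. With (S2) it gives the existence of $s(\phi)$ for every shift-invariant state.

\subsection{The definition}

Let $\phi$ be a state on a unital C*-algebra $A$ and $N_1,\dots,N_k\subset A$ finite-dimensional subalgebras. Consider a finite decomposition $\phi=\sum_{i_1,\dots,i_k}\omega_{i_1\dots i_k}$ into positive functionals on $A$. Let $\mu(i_1,\dots,i_k)=\omega_{i_1\dots i_k}(1)$, let $\mu_j$ be the $j$-th marginal of the probability vector $\mu$, let $\omega^{(j)}_i=\sum_{i_j=i}\omega_{i_1\dots i_k}$, and put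
\begin{equation}\label{eq:chi}
\chi_j=S(\phi|_{N_j})-\sum_i\mu_j(i)\,S\big(\hat\omega^{(j)}_i|_{N_j}\big)=\sum_i\mu_j(i)\,S\big(\hat\omega^{(j)}_i|_{N_j}\,\big\|\,\phi|_{N_j}\big).
\end{equation}
The two expressions agree because $\sum_i\mu_j(i)\hat\omega^{(j)}_i=\phi$. Following \cite{CNT},
\begin{equation}\label{eq:H}
H_\phi(N_1,\dots,N_k)=\sup\Big[S(\mu)-\sum_jS(\mu_j)+\sum_j\chi_j\Big],
\end{equation}
the supremum being over all such decompositions. A decomposition describes $\phi$ as a mixture with classical labels $i_1,\dots,i_k$. The number $\chi_j$ is the drop in the entropy on $N_j$ once the label $i_j$ is known, and $S(\mu)-\sum_jS(\mu_j)\le0$ subtracts what has been counted more than once because the labels are correlated. The bracket in \eqref{eq:H} is unchanged by a simultaneous permutation of algebras and labels, so $H_\phi$ does not depend on the order of the $N_j$.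

For an automorphism $\gamma$ with $\phi\circ\gamma=\phi$ put
\[
h_\phi(\gamma;N)=\lim_{k\to\infty}\frac1kH_\phi(N,\gamma N,\dots,\gamma^{k-1}N).
\]
The same formulas make sense for channels, that is, unital completely positive maps $\theta\colon N\to A$ from finite-dimensional algebras, with $\psi\circ\theta$ in place of $\psi|_N$; the dynamical entropy $h_\phi(\gamma)$ is the supremum of the resulting limits over all channels. We need only two facts about it. Inclusions are channels, so $h_\phi(\gamma)\ge h_\phi(\gamma;N)$. And the Kolmogorov--Sinai property for AF algebras \cite{CNT} holds: if $N_1\subset N_2\subset\cdots$ are finite-dimensional with norm-dense union, then $h_\phi(\gamma)=\lim_nh_\phi(\gamma;N_n)$. For the spin chain,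
\begin{equation}\label{eq:KS}
h_\phi(\gamma)=\lim_{n\to\infty}h_\phi(\gamma;A_{[-n,n]}).
\end{equation}

\begin{lemma}\label{lem:H}
Let $N_j,M_j,P\subset A$ be finite-dimensional subalgebras.
\begin{itemize}
\item[(a)] $H_\phi(N_1,\dots,N_{k+l})\le H_\phi(N_1,\dots,N_k)+H_\phi(N_{k+1},\dots,N_{k+l})$. If $\phi\circ\gamma=\phi$, the limit defining $h_\phi(\gamma;N)$ exists and is finite.
\item[(b)] If $N_1,\dots,N_k$ is a subfamily of $M_1,\dots,M_p$, at any positions, then $H_\phi(N_1,\dots,N_k)\le H_\phi(M_1,\dots,M_p)$.
\item[(c)] If $P$ is a full matrix algebra containing all $N_j$, then $H_\phi(N_1,\dots,N_k)\le S(\phi|_P)$.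
\end{itemize}
\end{lemma}

\begin{proof}
(a) Given a decomposition with $k+l$ labels, sum over the last $l$ labels, or over the first $k$. This gives decompositions for the two subfamilies with the same $\mu_j$ and $\chi_j$ and with weights $\mu',\mu''$, the two marginals of $\mu$. Since $S(\mu)\le S(\mu')+S(\mu'')$, the bracket is at most the sum of the two brackets. If $\phi\circ\gamma=\phi$, then $\omega\mapsto\omega\circ\gamma$ is a bijection on decompositions of $\phi$, so $H_\phi(\gamma N_1,\dots,\gamma N_k)=H_\phi(N_1,\dots,N_k)$. The trivial decomposition gives $H_\phi\ge0$, and for one algebra the bracket is $\chi_1\le S(\phi|_N)<\infty$. Fekete's lemma applies.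

(b) Given a decomposition for $N_1,\dots,N_k$, give each additional algebra a label that takes one value. For such a label $S(\mu_l)=0$, $\omega^{(l)}=\phi$ and $\chi_l=0$, and the rest of the bracket is unchanged.

(c) Let $\chi_j(P)$ be defined by \eqref{eq:chi} with $P$ in place of $N_j$; then $\chi_j\le\chi_j(P)$ by (S1). Regard the labels as abelian tensor factors $I_1,\dots,I_k$, and let $\psi=\bigoplus_i\omega_i|_P$, $i=(i_1,\dots,i_k)$, be the resulting state on $I_1\otimes\dots\otimes I_k\otimes P$. For a set $\mathcal{I}$ of these factors let $S(\mathcal{I}|P)=S(\psi_{\mathcal{I}P})-S(\psi_P)$. The entropy of a block-diagonal density is the entropy of the weights plus the average entropy of the normalized blocks, so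
\[
S(I_j|P)=S(\mu_j)-\chi_j(P),\qquad S(I_1\dots I_k|P)=S(\mu)+\sum_i\mu(i)S(\hat\omega_i|_P)-S(\phi|_P).
\]
Fact (S3) reads $S(\mathcal{I}\mathcal{I}'|P)\le S(\mathcal{I}|P)+S(\mathcal{I}'|P)$ for disjoint $\mathcal{I},\mathcal{I}'$, and iteration gives $S(I_1\dots I_k|P)\le\sum_jS(I_j|P)$. Hence the bracket in \eqref{eq:H} is at most
\[
S(\mu)-\sum_jS(I_j|P)\le S(\mu)-S(I_1\dots I_k|P)=S(\phi|_P)-\sum_i\mu(i)S(\hat\omega_i|_P)\le S(\phi|_P).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:upper}
For every shift-invariant state $\phi$ on the spin chain and every interval $I$, $h_\phi(\gamma;A_I)\le s(\phi)$. Hence $h_\phi(\gamma)\le s(\phi)$.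
\end{proposition}

\begin{proof}
The algebras $\gamma^jA_I$, $0\le j<k$, lie in the algebra of an interval of $|I|+k-1$ sites. By Lemma~\ref{lem:H}(c) and invariance, $H_\phi(A_I,\dots,\gamma^{k-1}A_I)\le S(\phi|_{A_{[1,|I|+k-1]}})$. Divide by $k$ and let $k\to\infty$; then use \eqref{eq:KS}.
\end{proof}

\subsection{Two extreme cases}

\begin{example}[diagonal states]\label{ex:diagonal}
Suppose that all local densities of the invariant state $\phi$ are diagonal in a product basis. This holds for the Gibbs state of a diagonal interaction, since partial traces and limits of diagonal matrices are diagonal. Let $e^{(j)}_1,\dots,e^{(j)}_d\in A_j$ be the diagonal rank-one projections and $\omega_{i_1\dots i_k}(a)=\phi(ae)$ with $e=e^{(1)}_{i_1}\cdots e^{(k)}_{i_k}$. Since $e$ commutes with the local densities, $\phi(ae)=\phi(eae)$, so these functionals are positive, and they sum to $\phi$. Here $\mu$ is the distribution of the spins on $[1,k]$, so $S(\mu)=S(\phi|_{A_{[1,k]}})$ and $S(\mu_j)=S(\phi|_{A_j})$. The state $\hat\omega^{(j)}_i|_{A_j}$ has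 density $e^{(j)}_i$, so $\chi_j=S(\phi|_{A_j})$. The bracket equals $S(\phi|_{A_{[1,k]}})$, and with Proposition~\ref{prop:upper}, $h_\phi(\gamma;A_1)=s(\phi)$.
\end{example}

\begin{example}[pure states]\label{ex:pure}
If $\phi$ is pure, every positive functional $\omega\le\phi$ is a multiple of $\phi$. Then all $\chi_j$ vanish, the bracket is $S(\mu)-\sum_jS(\mu_j)\le0$, and $H_\phi(N_1,\dots,N_k)=0$ for all $N_j$. For instance, on $\mathrm{Mat}_2\otimes\mathrm{Mat}_2$ the vector state of $(f_1\otimes f_1+f_2\otimes f_2)/\sqrt2$ and $N=\mathrm{Mat}_2\otimes1$ have $S(\phi|_N)=\log2$ but $H_\phi(N)=0$: entropy on $N$ that comes from entanglement with the rest of the system is invisible to $H_\phi$. For a pure invariant state on the chain, $h_\phi(\gamma)=0$ by \eqref{eq:KS}, so $h_\phi(\gamma)=s(\phi)$ holds exactly when $s(\phi)=0$.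
\end{example}

The construction of Example~\ref{ex:diagonal} does not extend as it stands. A positive functional is hermitian, so $a\mapsto\phi(ae)$ can be positive only if $\phi(ae)=\phi(ea)$ for all $a$, and for a noncommuting interaction no local projections with this property are in sight. The way out is to take the projections outside $A$, where they commute with $A$ automatically.

\section{Decompositions from measurements on a second chain}\label{sec:measure}

Let $B=\bigotimes_{i\in\mathbb{Z}}\mathrm{Mat}_{d'}(\mathbb{C})$ be a second chain with local algebras $B_X$. Then $A\otimes B$ is the chain with doubled sites $\mathrm{Mat}_d\otimes\mathrm{Mat}_{d'}$. This section and the next do not use the order of $\mathbb{Z}$; they hold word for word on $\mathbb{Z}^\nu$, with $\Lambda_n=[-n,n]^\nu$.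

\begin{lemma}\label{lem:measure}
Let $\phi$ be a state on $A$, $\tilde\phi$ a state on $A\otimes B$ with $\tilde\phi|_A=\phi$, and $\phi'=\tilde\phi|_B$. Let $X_1,\dots,X_k$ be disjoint finite sets and $X=\bigcup_jX_j$. Then
\[
H_\phi(A_{X_1},\dots,A_{X_k})\ \ge\ S(\phi'|_{B_X})-\sum_jS(\phi'|_{B_{X_j}})+\sum_jS(\phi|_{A_{X_j}})-\sum_jS(\tilde\phi|_{A_{X_j}\otimes B_{X_j}}).
\]
\end{lemma}

\begin{proof}
Let $\mathcal{H}_j,\mathcal{H}'_j$ be the Hilbert spaces on which the full matrix algebras $A_{X_j},B_{X_j}$ act. Choose an orthonormal basis $(f^{(j)}_i)_i$ of $\mathcal{H}'_j$, let $e^{(j)}_i=|f^{(j)}_i\rangle\langle f^{(j)}_i|\in B_{X_j}$, and put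
\[
\omega_{i_1\dots i_k}(a)=\tilde\phi\big(a\otimes e^{(1)}_{i_1}\cdots e^{(k)}_{i_k}\big),\qquad a\in A.
\]
Since the $X_j$ are disjoint, $e=e^{(1)}_{i_1}\cdots e^{(k)}_{i_k}$ is a projection, so $a\otimes e\ge0$ for $a\ge0$. These projections sum to $1$, so the $\omega_{i_1\dots i_k}$ decompose $\phi$. We have $\mu(i_1,\dots,i_k)=\phi'(e^{(1)}_{i_1}\cdots e^{(k)}_{i_k})$ and $\omega^{(j)}_i(a)=\tilde\phi(a\otimes e^{(j)}_i)$. Two terms of the bracket must be estimated.

\emph{Correlation of the labels.} The vectors $\mu$ and $\bigotimes_j\mu_j$ are the restrictions of $\phi'|_{B_X}$ and $\bigotimes_j\phi'|_{B_{X_j}}$ to the abelian subalgebra spanned by the projections $e$. By (S2), (S1) and (S2) again,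
\[
\sum_jS(\mu_j)-S(\mu)=S\Big(\mu\,\Big\|\bigotimes_j\mu_j\Big)\le S\Big(\phi'|_{B_X}\Big\|\bigotimes_j\phi'|_{B_{X_j}}\Big)=\sum_jS(\phi'|_{B_{X_j}})-S(\phi'|_{B_X}).
\]

\emph{Entropy left after the measurement.} We claim that $\sum_i\mu_j(i)S(\hat\omega^{(j)}_i|_{A_{X_j}})\le S(\tilde\phi|_{A_{X_j}\otimes B_{X_j}})$. If $\tilde\phi$ were pure on the doubled block, a rank-one measurement on $B_{X_j}$ would leave a pure state on $A_{X_j}$, and both sides would vanish. In general the remaining entropy is caused by the purifying system, and we compute it there. By (S5) choose a unit vector $\xi\in\mathcal{H}_j\otimes\mathcal{H}'_j\otimes\mathcal{K}$ whose reduction to $\mathcal{H}_j\otimes\mathcal{H}'_j$ is the density of $\tilde\phi|_{A_{X_j}\otimes B_{X_j}}$. Write $\xi=\sum_i\xi_i\otimes f^{(j)}_i$ with $\xi_i\in\mathcal{H}_j\otimes\mathcal{K}$. Then $\omega^{(j)}_i(a)=\langle\xi_i,(a\otimes1)\xi_i\rangle$ for $a\in A_{X_j}$, so the reduction of $\xi_i$ to $\mathcal{H}_j$ is the density of $\omega^{(j)}_i|_{A_{X_j}}$. By (S5) it has the same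 nonzero spectrum as the reduction $\kappa_i$ of $\xi_i$ to $\mathcal{K}$; in particular $\operatorname{Tr}\kappa_i=\mu_j(i)$. Since the $f^{(j)}_i$ are orthonormal, $\kappa=\sum_i\kappa_i$ is the reduction of $\xi$ to $\mathcal{K}$, and $S(\kappa)=S(\tilde\phi|_{A_{X_j}\otimes B_{X_j}})$ by (S5). Concavity gives $\sum_i\mu_j(i)S(\hat\kappa_i)\le S(\kappa)$, which is the claim.

Thus $\chi_j\ge S(\phi|_{A_{X_j}})-S(\tilde\phi|_{A_{X_j}\otimes B_{X_j}})$, and the two estimates together bound the bracket in \eqref{eq:H} from below as stated.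
\end{proof}

The lemma is only as good as the extension. For $\tilde\phi=\phi\otimes\phi'$ the right side equals $S(\phi'|_{B_X})-2\sum_jS(\phi'|_{B_{X_j}})\le0$. A useful extension has two properties: the entropies of $\phi'$ match those of $\phi$, so that the two middle sums cancel, and $\tilde\phi$ is nearly pure on doubled blocks.

\section{The mirror copy}\label{sec:mirror}

\subsection{Purification by the square root}

From now on, until Section~\ref{sec:extensions}, $B$ is a copy of $A$. Fix an orthonormal basis of $\mathbb{C}^d$. For finite $\Lambda$ let $(f_\alpha)$ be the product basis of $\mathcal{H}_\Lambda=(\mathbb{C}^d)^{\otimes\Lambda}$ and $a^{\mathsf{T}}$ the transpose in this basis. For $T\in A_\Lambda$ put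
\[
\operatorname{vec}(T)=\sum_\alpha Tf_\alpha\otimes f_\alpha\in\mathcal{H}_\Lambda\otimes\mathcal{H}_\Lambda=(\mathbb{C}^d\otimes\mathbb{C}^d)^{\otimes\Lambda}.
\]
Then $\langle\operatorname{vec}(T_1),\operatorname{vec}(T_2)\rangle=\operatorname{Tr}T_1^*T_2$. Writing $a'f_\alpha=\sum_\beta a'_{\beta\alpha}f_\beta$ and exchanging the sums gives $(a\otimes a')\operatorname{vec}(T)=\operatorname{vec}(aTa'^{\mathsf{T}})$. Because the basis is a product basis, $\operatorname{vec}(T_1\otimes T_2)=\operatorname{vec}(T_1)\otimes\operatorname{vec}(T_2)$ for $T_1\in A_X$, $T_2\in A_{\Lambda\setminus X}$, where the factors on the right belong to the doubled sites in $X$ and in $\Lambda\setminus X$.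

For a density matrix $\rho\in A_\Lambda$ the unit vector $\operatorname{vec}(\rho^{1/2})$ defines the state
\begin{equation}\label{eq:mirror}
a\otimes a'\ \longmapsto\ \operatorname{Tr}\big(\rho^{1/2}a\,\rho^{1/2}a'^{\mathsf{T}}\big)
\end{equation}
on $A_\Lambda\otimes B_\Lambda$, with marginals $\operatorname{Tr}(\rho a)$ and $\operatorname{Tr}(\rho a'^{\mathsf{T}})$. In finite volume, nothing is lost by looking for decompositions in this extension: if $\rho$ is invertible and $\omega$ has density $0\le\rho_\omega\le\rho$, then $\omega(a)$ is given by \eqref{eq:mirror} with $a'^{\mathsf{T}}=\rho^{-1/2}\rho_\omega\rho^{-1/2}$, and $0\le a'\le1$.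

Let $\rho_n\in A_{\Lambda_n}$, $n\ge1$, be density matrices, $\Omega_n=\operatorname{vec}(\rho_n^{1/2})$, and $\tilde\phi_n$ the state \eqref{eq:mirror} for $\rho_n$, extended to $A\otimes B$ by the trace outside $\Lambda_n$. Let $\phi_n=\tilde\phi_n|_A$; this is the state with density $\rho_n$ extended by the trace. For $X\subset\Lambda_n$ put
\[
\mathcal{E}_n(X)=S\big(\tilde\phi_n|_{A_X\otimes B_X}\big),
\]
the entanglement entropy of $\Omega_n$ between the doubled sites in $X$ and those in $\Lambda_n\setminus X$. By (S5) and (S2),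
\begin{equation}\label{eq:Eprop}
\mathcal{E}_n(X)=\mathcal{E}_n(\Lambda_n\setminus X),\qquad \mathcal{E}_n(X\cup Y)\le\mathcal{E}_n(X)+\mathcal{E}_n(Y)\quad(X\cap Y=\emptyset).
\end{equation}

\begin{proposition}\label{prop:mirror}
Let $\phi$ be a weak* limit point of $(\phi_n)$. For disjoint finite sets $X_1,\dots,X_k$ with union $X$,
\[
H_\phi(A_{X_1},\dots,A_{X_k})\ \ge\ S(\phi|_{A_X})-\sum_j\limsup_{n\to\infty}\mathcal{E}_n(X_j).
\]
\end{proposition}

\begin{proof}
The algebras $A$ and $A\otimes B$ are separable, so their state spaces are weak* compact and metrizable. Choose a subsequence along which $\phi_n\to\phi$, and a further one along which $\tilde\phi_n$ converges to a state $\tilde\phi$. Then $\tilde\phi|_A=\phi$. Transposition in product bases is compatible with the inclusions $A_Y\subset A_\Lambda$, so for local $a'$ and large $n$ we have $\tilde\phi_n(1\otimes a')=\phi_n(a'^{\mathsf{T}})$, and $\phi'=\tilde\phi|_B$ satisfies $\phi'(a')=\phi(a'^{\mathsf{T}})$. Since $\operatorname{Tr}(\rho a'^{\mathsf{T}})=\operatorname{Tr}(\rho^{\mathsf{T}}a')$,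 the density of $\phi'|_{B_Y}$ is the transpose of that of $\phi|_{A_Y}$. It has the same spectrum, so $S(\phi'|_{B_Y})=S(\phi|_{A_Y})$ for every finite $Y$. In Lemma~\ref{lem:measure} the first term is therefore $S(\phi|_{A_X})$ and the two middle sums cancel. On the finite-dimensional algebra $A_{X_j}\otimes B_{X_j}$ the densities converge along the subsequence, so (S4) gives $S(\tilde\phi|_{A_{X_j}\otimes B_{X_j}})\le\limsup_n\mathcal{E}_n(X_j)$.
\end{proof}

No invariance of $\tilde\phi$ is needed, because the cancellation is exact for each finite set. Compared with the upper bound $S(\phi|_{A_X})$ of Lemma~\ref{lem:H}(c), the loss is one entanglement entropy per block. From here on $\rho_n=e^{-U(\Lambda_n)}/Z_n$, $Z_n=\operatorname{Tr}e^{-U(\Lambda_n)}$, so that $\phi_n$ are the local Gibbs states. The task is to show that $\mathcal{E}_n(X)$ is a boundary term.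

\subsection{The Ising chain by hand}

If $\Phi$ has only one-site terms, $\rho_n^{1/2}$ is a tensor product over sites, $\Omega_n$ is a product vector over doubled sites, and $\mathcal{E}_n(X)=0$ for all $X$. The first case with a loss is the following.

\begin{example}\label{ex:ising}
Let $d=2$, $\varsigma=\operatorname{diag}(1,-1)$, $\varsigma_i$ its copy at site $i$, $\Phi(\{i,i+1\})=-\beta\varsigma_i\varsigma_{i+1}$ with $\beta\in\mathbb{R}$, and $\Phi(X)=0$ otherwise. Cut $\Lambda_n$ into $\mathcal{L}=[-n,b]$ and $\mathcal{R}=[b+1,n]$. Then $U(\Lambda_n)=U(\mathcal{L})+U(\mathcal{R})+W$ with $W=-\beta\varsigma_b\varsigma_{b+1}$. All terms commute and $(\varsigma_b\varsigma_{b+1})^2=1$, so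
\[
e^{-U(\Lambda_n)/2}=\big(\cosh\tfrac\beta2+\sinh\tfrac\beta2\;\varsigma_b\varsigma_{b+1}\big)\,e^{-U(\mathcal{L})/2}\otimes e^{-U(\mathcal{R})/2}.
\]
With $\xi_{\mathcal{L}}=\operatorname{vec}(e^{-U(\mathcal{L})/2})$, $\xi'_{\mathcal{L}}=\operatorname{vec}(\varsigma_be^{-U(\mathcal{L})/2})$, and $\xi_{\mathcal{R}},\xi'_{\mathcal{R}}$ defined in the same way with $\varsigma_{b+1}$,
\[
Z_n^{1/2}\,\Omega_n=\cosh\tfrac\beta2\;\xi_{\mathcal{L}}\otimes\xi_{\mathcal{R}}+\sinh\tfrac\beta2\;\xi'_{\mathcal{L}}\otimes\xi'_{\mathcal{R}}.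
\]
Here $\|\xi'_{\mathcal{L}}\|=\|\xi_{\mathcal{L}}\|$ because $\varsigma_b$ is unitary, and $\langle\xi_{\mathcal{L}},\xi'_{\mathcal{L}}\rangle=\operatorname{Tr}(\varsigma_be^{-U(\mathcal{L})})=0$ because flipping all spins fixes $U(\mathcal{L})$ and changes the sign of $\varsigma_b$; the same holds on $\mathcal{R}$. So, up to a sign, this is the Schmidt decomposition, with weights $\cosh^2(\beta/2)/\cosh\beta$ and $\sinh^2(\beta/2)/\cosh\beta$. The entropy $\mathcal{E}_n(\mathcal{L})$ does not depend on $n$ or $b$ and is at most $\log2$. An interval has two ends, so \eqref{eq:Eprop} gives $\mathcal{E}_n(I)\le2\log2$ whatever its length.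
\end{example}

The example has the form $\rho_n^{1/2}\propto E\,(T_{\mathcal{L}}\otimes T_{\mathcal{R}})$ with $E$ supported next to the cut. For a noncommuting interaction $E$ still exists, but it is only approximately supported near the cut. Two lemmas convert exact and approximate locality of $E$ into entropy bounds.

\begin{lemma}\label{lem:rank}
Let $Y\subset X\subset\Lambda$ be finite, $T_1\in A_X$, $T_2\in A_{\Lambda\setminus X}$, and $E\in A_Y\otimes A_{\Lambda\setminus X}$. Then $\operatorname{vec}\big(E(T_1\otimes T_2)\big)$ has Schmidt rank at most $d^{2|Y|}$ between the doubled sites in $X$ and those in $\Lambda\setminus X$.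
\end{lemma}

\begin{proof}
Write $E=\sum_ia_i\otimes a''_i$ with $(a_i)$ a basis of $A_Y$, which has $d^{2|Y|}$ elements. The vector equals $\sum_i\operatorname{vec}(a_iT_1)\otimes\operatorname{vec}(a''_iT_2)$.
\end{proof}

\begin{lemma}\label{lem:approx}
Let $\Omega\in\mathcal{K}_1\otimes\mathcal{K}_2$ be a unit vector in finite dimension and $D\ge2$ an integer. Suppose that for each $l\ge0$ there is a vector $\Omega^{(l)}$ of Schmidt rank at most $D^l$ with $\|\Omega-\Omega^{(l)}\|\le\varepsilon_l$. Then the entanglement entropy of $\Omega$ is at most $\log2+\log(2D)\sum_{l\ge0}\varepsilon_l^2$.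
\end{lemma}

\begin{proof}
Let $\lambda_1\ge\lambda_2\ge\cdots$ be the eigenvalues of the reduction $\kappa$ of $\Omega$ to $\mathcal{K}_1$, with orthonormal eigenvectors $g_i$, continued by zeros. First we bound the tails $p_l=\sum_{i>D^l}\lambda_i$; this is the Schmidt--Eckart--Young theorem. There is a projection $P$ on $\mathcal{K}_1$ of rank at most $D^l$ with $(P\otimes1)\Omega^{(l)}=\Omega^{(l)}$. Hence
\[
\varepsilon_l^2\ge\|((1-P)\otimes1)(\Omega-\Omega^{(l)})\|^2=\|((1-P)\otimes1)\Omega\|^2=1-\sum_i\lambda_i\langle g_i,Pg_i\rangle\ge p_l,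
\]
since the numbers $\langle g_i,Pg_i\rangle$ lie in $[0,1]$ and have sum at most $D^l$.

Group the indices as $G_0=\{1\}$ and $G_l=\{i:D^{l-1}<i\le D^l\}$ for $l\ge1$, and let $q_l=\sum_{i\in G_l}\lambda_i$. The chain rule for Shannon entropy gives $S(\lambda)\le S(q)+\sum_lq_l\log|G_l|$, with $|G_l|\le D^l$. Gibbs' inequality, which is (S1) for $q$ and the probability vector $(2^{-(l+1)})_{l\ge0}$, gives $S(q)\le\sum_lq_l(l+1)\log2$. Therefore
\[
S(\lambda)\le\sum_lq_l\big[(l+1)\log2+l\log D\big]=\log2+\log(2D)\sum_ll\,q_l .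
\]
Finally $\sum_ll\,q_l=\sum_{l\ge0}\sum_{l'>l}q_{l'}=\sum_{l\ge0}p_l\le\sum_{l\ge0}\varepsilon_l^2$.
\end{proof}

\section{Entanglement across a bond}\label{sec:bond}

We return to $\mathbb{Z}$. A finite set $X$ \emph{crosses the bond $b$} if $\min X\le b<\max X$. For a translation-invariant interaction define
\[
J=\sum_{\min X=0}\|\Phi(X)\|,\qquad c_r=r\sum_{\min X=0,\ \operatorname{diam}X=r}\|\Phi(X)\|,\qquad \Theta_y=\sum_{r\ge0}c_r\,y^re^{Jr}.
\]
The sets contained in an interval of $L$ sites have total norm $\sum\|\Phi(X)\|\le JL$, since their minima lie in the interval. A set of diameter $r$ has exactly $r$ translates crossing a given bond, so the sets of diameter $r$ crossing a given bond have total norm $c_r$. This section uses only translation invariance and the hypothesis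
\begin{equation}\label{eq:E}
J<\infty\quad\text{and}\quad\Theta_x<\infty\ \text{ for some }x>1.
\end{equation}
For finite range all these sums are finite sums, and \eqref{eq:E} holds for every $x$. Fix such an $x>1$, note that $\Theta_1\le\Theta_x$, and put
\[
w=\sum_rc_r\le\Theta_1,\qquad K_y=e^{J+2\Theta_y}\,\Theta_y\quad(y\in\{1,x\}).
\]

\begin{proposition}\label{prop:bond}
Assume \eqref{eq:E}. For all $n$ and all $-n\le b<n$,
\[
\mathcal{E}_n([-n,b])=\mathcal{E}_n([b+1,n])\le C:=\log2+\log(2d^2)\,\frac{e^{w+K_1}K_x^2}{4(x^2-1)} .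
\]
\end{proposition}

Write the Hamiltonian as $U=U_0+W$, where $W$ collects the terms crossing $b$. The operator that replaces $e^{-W/2}$ is $E=e^{-U/2}e^{U_0/2}$. It solves a differential equation driven by $e^{-tU_0}We^{tU_0}$, the imaginary-time evolution of $W$. Since $e^{-tU_0}$ is not unitary and $\|U_0\|$ may grow with $n$, there is no free norm bound; we must expand in nested commutators and sum the series up to $t=\frac12$.

\subsection{Counting nested commutators}

Let $I_0$ be an interval. A sequence $(X_1,\dots,X_k)$ of finite sets is \emph{admissible} for $I_0$ if $X_j\cap I_{j-1}\ne\emptyset$ for all $j$, where $I_j$ is the smallest interval containing $I_{j-1}\cup X_j$. If $a\in A_{I_0}$, the commutator $[\Phi(X_j),[\dots,[\Phi(X_1),a]\dots]]$ lies in $A_{I_j}$. So $[\Phi(X_k),[\dots,[\Phi(X_1),a]\dots]]$ vanishes unless the sequence is admissible, and its norm is at most $2^k\|a\|\prod_j\|\Phi(X_j)\|$.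

A crude count does not suffice. Suppose $\Phi(X)=0$ for $\operatorname{diam}X>1$. The sets meeting an interval of $L$ sites have total norm at most $J(L+1)$. If we allow the interval to grow by one site at every step, the admissible sequences of length $k$ are bounded by $J^k(L+1)\cdots(L+k)$, and the exponential generating series $\sum_k\binom{L+k}{k}(zJ)^k=(1-zJ)^{-(L+1)}$ converges only for $zJ<1$. We need $z=2t=1$, so this covers only $J<1$. The count wastes the following fact: a set inside the interval does not enlarge it, and a set that enlarges it crosses one of \emph{two} bonds, so such sets have total norm bounded independently of $L$. The next lemma keeps the two kinds of steps apart. The weight $y^{|I_k|-|I_0|}$ records the growth; $y=1$ will give a norm bound and $y=x$ exponential locality.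

\begin{lemma}\label{lem:count}
Assume \eqref{eq:E}, let $y\in\{1,x\}$, and let $g_y(z)=2\int_0^z\sum_rc_ry^re^{vJr}\,dv$ for $0\le z\le1$. For an interval $I_0$ of $L$ sites put
\[
N_k(I_0)=\sum_{(X_1,\dots,X_k)\ \mathrm{admissible}}\ \prod_{j=1}^k\|\Phi(X_j)\|\;y^{|I_k|-L},\qquad N_0(I_0)=1.
\]
Then $\displaystyle\sum_{k\ge0}\frac{z^k}{k!}N_k(I_0)\le\exp\big(zJL+g_y(z)\big)\le e^{JL+2\Theta_y}$ for $0\le z\le1$.
\end{lemma}

\begin{proof}
The integrand is at most $\Theta_y$, so $g_y(z)\le2\Theta_y$, which is the second inequality. Let $F(z,L)=\exp(zJL+g_y(z))$. Since $g_y(z)=2\sum_r\sum_{p\ge0}c_ry^r(Jr)^pz^{p+1}/(p+1)!$ is a power series with nonnegative coefficients converging on $[0,1]$, so is $F(z,L)=\sum_ku_k(L)z^k/k!$, and $u_0(L)=1$. The form of $F$ is chosen so that $F(z,L+r)=e^{zJr}F(z,L)$. This has two consequences. First, $u_k(L+1)\ge u_k(L)$, because $e^{zJ}$ has constant term $1$ and nonnegative coefficients. Second, for $0\le z<1$,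
\[
\partial_zF(z,L)=\Big(JL+2\sum_rc_ry^re^{zJr}\Big)F(z,L)=JL\,F(z,L)+2\sum_rc_ry^rF(z,L+r).
\]
All terms are nonnegative, so the double series on the right may be rearranged, and comparing coefficients gives
\begin{equation}\label{eq:rec}
u_{k+1}(L)=JL\,u_k(L)+2\sum_rc_ry^ru_k(L+r).
\end{equation}
It remains to show $N_k(I_0)\le u_k(|I_0|)$ for all intervals $I_0$, by induction on $k$. A sequence $(X_1,\dots,X_{k+1})$ is admissible for $I_0$ exactly when $X_1$ meets $I_0$ and $(X_2,\dots,X_{k+1})$ is admissible for $I_1$. Hence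
\[
N_{k+1}(I_0)=\sum_{X_1\cap I_0\neq\emptyset}\|\Phi(X_1)\|\,y^{|I_1|-L}N_k(I_1)\le\sum_{X_1\cap I_0\neq\emptyset}\|\Phi(X_1)\|\,y^{|I_1|-L}u_k(|I_1|).
\]
If $X_1\subset I_0$, then $I_1=I_0$; these terms contribute at most $JL\,u_k(L)$. Otherwise $X_1$ has points inside and outside $I_0$, so it crosses the bond $\min I_0-1$ or the bond $\max I_0$; for diameter $r$ such sets have total norm at most $2c_r$. The smallest interval containing $X_1$ has $r+1$ sites and overlaps $I_0$, so $|I_1|\le L+r$. Since $y\ge1$ and $u_k$ is nondecreasing, these terms contribute at most $2\sum_rc_ry^ru_k(L+r)$. By \eqref{eq:rec}, $N_{k+1}(I_0)\le u_{k+1}(L)$.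
\end{proof}

\subsection{Proof of Proposition~\ref{prop:bond}}

The equality is \eqref{eq:Eprop}. Fix $n,b$; let $\Lambda=\Lambda_n$, $\mathcal{L}=[-n,b]$, $\mathcal{R}=[b+1,n]$, $U=U(\Lambda)$, $Z=Z_n$. A subset of $\Lambda$ that does not cross $b$ lies in $\mathcal{L}$ or in $\mathcal{R}$. So $U=U_0+W$ with $U_0=U(\mathcal{L})+U(\mathcal{R})$ and $W$ the sum of $\Phi(Y)$ over $Y\subset\Lambda$ crossing $b$, and $\|W\|\le w$. For $l\ge0$ let $\Delta_l=[b-l+1,b+l]\cap\Lambda$, the sites within $l$ of the cut ($\Delta_0=\emptyset$), and let $U_0^{(l)},W^{(l)}$ be the parts of $U_0,W$ that come from subsets of $\Delta_l$. For $0\le t\le\frac12$ put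
\begin{align*}
W(t)&=e^{-tU_0}We^{tU_0}, & W_l(t)&=e^{-tU_0^{(l)}}W^{(l)}e^{tU_0^{(l)}},\\
E(t)&=e^{-tU}e^{tU_0}, & E_l(t)&=e^{-t(U_0^{(l)}+W^{(l)})}e^{tU_0^{(l)}}\in A_{\Delta_l}.
\end{align*}

\emph{Step 1: $W(t)$ is bounded and exponentially localized at the cut.} We claim that for $0\le t\le\frac12$
\begin{equation}\label{eq:step1}
\|W(t)\|\le K_1,\qquad\|W_l(t)\|\le K_1,\qquad\|W(t)-W_l(t)\|\le\eta_l:=x^{-(l+1)}K_x.
\end{equation}
Expanding $e^{-tU_0}ae^{tU_0}=\sum_k\frac{(-t)^k}{k!}[U_0,[\dots,[U_0,a]\dots]]$ gives
\begin{equation}\label{eq:expand}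
W(t)=\sum_Y\sum_{k\ge0}\frac{(-t)^k}{k!}\sum_{X_1,\dots,X_k}[\Phi(X_k),[\dots,[\Phi(X_1),\Phi(Y)]\dots]],
\end{equation}
where $Y\subset\Lambda$ crosses $b$ and each $X_j$ lies in $\mathcal{L}$ or in $\mathcal{R}$. For $Y$ of diameter $r$ let $I_0$ be the smallest interval containing $Y$, so $|I_0|=r+1$. Only admissible sequences contribute. Lemma~\ref{lem:count} with $z=2t\le1$ and $y=1$, summed over $Y$, bounds the sum of the norms of all terms by $\sum_rc_re^{J(r+1)+2\Theta_1}=K_1$. The expansion of $W_l(t)$ consists of those terms of \eqref{eq:expand} in which $Y$ and all $X_j$ lie in $\Delta_l$. This proves the first two bounds.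

The difference $W(t)-W_l(t)$ consists of the remaining terms. In each of them one of the sets $Y,X_1,\dots,X_k\subset\Lambda$ has a point outside $[b-l+1,b+l]$, that is, a point $\le b-l$ or $\ge b+l+1$. The interval $I_k$ contains this point, and it contains $b$ and $b+1$ because $Y$ crosses $b$. So $I_k$ contains $[b-l,b+1]$ or $[b,b+l+1]$, and $|I_k|\ge l+2$. With $|I_0|=r+1$ this reads $r+(|I_k|-|I_0|)\ge l+1$, whence $1\le x^{-(l+1)}x^rx^{|I_k|-|I_0|}$. Insert this factor in each remaining term and apply Lemma~\ref{lem:count} with $y=x$: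
\[
\|W(t)-W_l(t)\|\le x^{-(l+1)}\sum_rc_rx^re^{J(r+1)+2\Theta_x}=\eta_l.
\]

\emph{Step 2: $E$ is exponentially localized at the cut.} We have $E'(t)=-e^{-tU}(U-U_0)e^{tU_0}=-E(t)W(t)$, and the same computation gives $E_l'(t)=-E_l(t)W_l(t)$, with $E(0)=E_l(0)=1$. If $G'=-GM$ on $[t_0,t]$ with $G(t_0)=1$ and $\|M\|\le K_1$, then $\|G(v)\|\le1+K_1\int_{t_0}^v\|G\|$, and Gronwall's inequality gives $\|G(t)\|\le e^{K_1(t-t_0)}$. Applied to $E_l$ and to $v\mapsto E(t_0)^{-1}E(v)$, this yields $\|E_l(v)\|\le e^{K_1v}$ and $\|E(v)^{-1}E(t)\|\le e^{K_1(t-v)}$ for $0\le v\le t\le\frac12$. Since $(E^{-1})'=WE^{-1}$, we have $(E_lE^{-1})'=E_l(W-W_l)E^{-1}$. Integrating from $0$ to $t$ and multiplying by $E(t)$ on the right,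
\[
E_l(t)-E(t)=\int_0^tE_l(v)\big(W(v)-W_l(v)\big)E(v)^{-1}E(t)\,dv,
\]
so $\|E(t)-E_l(t)\|\le t\,\eta_le^{K_1t}$. With $E=E(\frac12)$ and $E_l=E_l(\frac12)$ we get $\|E-E_l\|\le\frac12\eta_le^{K_1/2}$.

\emph{Step 3: approximation by vectors of low Schmidt rank.} Since $e^{-U/2}=Ee^{-U_0/2}$, we have $\Omega_n=Z^{-1/2}\operatorname{vec}(Ee^{-U_0/2})$. Put $\Omega^{(l)}=Z^{-1/2}\operatorname{vec}(E_le^{-U_0/2})$. Here $e^{-U_0/2}=e^{-U(\mathcal{L})/2}\otimes e^{-U(\mathcal{R})/2}$ and $E_l\in A_{\Delta_l\cap\mathcal{L}}\otimes A_{\mathcal{R}}$ with $|\Delta_l\cap\mathcal{L}|\le l$, so $\Omega^{(l)}$ has Schmidt rank at most $d^{2l}$ across the cut by Lemma~\ref{lem:rank}. The normalization must be compared with that of the decoupled system. From $U\le U_0+w$ and the min--max principle, the ordered eigenvalues of $U$ are at most those of $U_0+w$, so $Z\ge e^{-w}\operatorname{Tr}e^{-U_0}$. Using $\|\operatorname{vec}(aT)\|^2=\operatorname{Tr}T^*a^*aT\le\|a\|^2\operatorname{Tr}T^*T$,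
\[
\|\Omega_n-\Omega^{(l)}\|^2\le Z^{-1}\|E-E_l\|^2\operatorname{Tr}e^{-U_0}\le e^w\|E-E_l\|^2\le\tfrac14e^{w+K_1}K_x^2\,x^{-2(l+1)}=:\varepsilon_l^2 .
\]

\emph{Step 4.} Lemma~\ref{lem:approx} with $D=d^2$ and $\sum_{l\ge0}x^{-2(l+1)}=(x^2-1)^{-1}$ gives $\mathcal{E}_n(\mathcal{L})\le C$. \hfill$\square$

\medskip
The errors $\varepsilon_l$ need not beat the growth $d^{2l}$ of the ranks: entropy sees only the logarithm of the rank, so summability of $\varepsilon_l^2$ is enough. This is why any $x>1$ will do in \eqref{eq:E}, whereas $x=1$ would give no decay in $l$.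

\section{Proof of the main theorem; infinite range}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Finite range implies \eqref{eq:E}; let $C$ be as in Proposition~\ref{prop:bond}. Let $I=[p,q]$ and $n>\max(|p|,|q|)$. By \eqref{eq:Eprop} and Proposition~\ref{prop:bond} for the bonds $p-1$ and $q$,
\[
\mathcal{E}_n(I)=\mathcal{E}_n(\Lambda_n\setminus I)\le\mathcal{E}_n([-n,p-1])+\mathcal{E}_n([q+1,n])\le2C .
\]
Apply Proposition~\ref{prop:mirror} to the blocks $X_j=[(j-1)m+1,jm]$, $j=1,\dots,k$. Their algebras $\gamma^{(j-1)m}A_{[1,m]}$ form a subfamily of $\gamma^iA_{[1,m]}$, $0\le i<km$, so Lemma~\ref{lem:H}(b) gives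
\[
H_\phi\big(A_{[1,m]},\gamma A_{[1,m]},\dots,\gamma^{km-1}A_{[1,m]}\big)\ge H_\phi(A_{X_1},\dots,A_{X_k})\ge S(\phi|_{A_{[1,km]}})-2kC .
\]
Dividing by $km$ and letting $k\to\infty$, we obtain $h_\phi(\gamma;A_{[1,m]})\ge s(\phi)-2C/m$. With Proposition~\ref{prop:upper},
\[
s(\phi)-\frac{2C}m\le h_\phi(\gamma;A_{[1,m]})\le h_\phi(\gamma)\le s(\phi),
\]
and $m\to\infty$ gives $h_\phi(\gamma)=s(\phi)$.
\end{proof}

The proof used finite range only through \eqref{eq:E}, and the state $\phi$ only as an invariant limit point of $(\phi_n)$. Invariance is what makes $s(\phi)$ and $h_\phi(\gamma;N)$ exist. This gives the following extension.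

\begin{theorem}\label{thm:infinite}
Let $\Phi$ be a translation-invariant interaction on $\mathbb{Z}$ with $J=\sum_{\min X=0}\|\Phi(X)\|<\infty$ and $\sum_{X\ni0}\|\Phi(X)\|e^{\lambda\operatorname{diam}X}<\infty$ for some $\lambda>J$. Then every shift-invariant weak* limit point $\phi$ of the local Gibbs states $\phi_n$ satisfies $s(\phi)-2C/m\le h_\phi(\gamma;A_{[1,m]})\le s(\phi)$ for all $m$, with $C$ as in Proposition~\ref{prop:bond}. Hence $h_\phi(\gamma)=s(\phi)$.
\end{theorem}

\begin{proof}
Choose $x>1$ with $\vartheta=xe^{J-\lambda}<1$. Since $\sup_rr\vartheta^r<\infty$,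
\[
\Theta_x\le\sum_{X\ni0}\operatorname{diam}(X)\,\|\Phi(X)\|\,(xe^J)^{\operatorname{diam}X}\le\sup_rr\vartheta^r\cdot\sum_{X\ni0}\|\Phi(X)\|e^{\lambda\operatorname{diam}X}<\infty .
\]
So \eqref{eq:E} holds, and the proof of Theorem~\ref{thm:main} applies without change.
\end{proof}

\section{Commuting interactions on $\mathbb{Z}^\nu$}\label{sec:commuting}

Dimension one was used in Lemma~\ref{lem:count}, where the sets that enlarge a region have bounded total norm. On $\mathbb{Z}^\nu$ with $\nu\ge2$ the boundary grows with the region, and that argument does not apply. If the terms of the interaction commute, no expansion is needed, and the mechanism of Example~\ref{ex:ising} works in every dimension.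

Let $A=\bigotimes_{\mathbb{Z}^\nu}\mathrm{Mat}_d(\mathbb{C})$ with shifts $\gamma^j$, $j\in\mathbb{Z}^\nu$. For a shift-invariant state let $S_m=S(\phi|_{A_{[1,m]^\nu}})$. The mean entropy per site $s(\phi)=\lim_mS_m/m^\nu$ exists: a cube of side $M$ contains $\lfloor M/m\rfloor^\nu$ disjoint cubes of side $m$ and $o(M^\nu)$ further sites, each of entropy at most $\log d$, so (S2) gives $\limsup_MS_M/M^\nu\le S_m/m^\nu$ for every $m$.

\begin{theorem}\label{thm:commuting}
Let $\Phi$ be a translation-invariant finite-range interaction on $\mathbb{Z}^\nu$ with $[\Phi(X),\Phi(Y)]=0$ for all $X,Y$. Let $\phi$ be a shift-invariant weak* limit point of the Gibbs states of the boxes $[-n,n]^\nu$. Define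
\[
h_\phi=\sup_N\ \limsup_{k\to\infty}\ k^{-\nu}H_\phi\big(\gamma^jN:j\in[1,k]^\nu\big),
\]
with $N$ ranging over the algebras of finite boxes. Then $h_\phi=s(\phi)$.
\end{theorem}

\begin{proof}
If $N$ is the algebra of a box contained in a cube of side $l$, all $\gamma^jN$, $j\in[1,k]^\nu$, lie in the algebra of a cube of side $k+l-1$. Lemma~\ref{lem:H}(c) bounds $H_\phi$ by $S_{k+l-1}$, and $S_{k+l-1}/k^\nu\to s(\phi)$. So $h_\phi\le s(\phi)$.

For the converse let $\Phi(X)=0$ when the diameter of $X$ in the maximum norm exceeds $R$. Let $Q\subset\Lambda_n=[-n,n]^\nu$ be a cube of side $m$. Write $U(\Lambda_n)=U_0+W$ with $U_0=U(Q)+U(\Lambda_n\setminus Q)$ and $W$ the sum of the terms meeting both $Q$ and $\Lambda_n\setminus Q$. All terms commute, so $\rho_n^{1/2}=Z_n^{-1/2}e^{-W/2}\big(e^{-U(Q)/2}\otimes e^{-U(\Lambda_n\setminus Q)/2}\big)$. A nonzero term of $W$ meets $Q$ only in the set $\partial Q$ of sites of $Q$ within distance $R$ of the complement. Such a site has a coordinate among the first or last $R$ values of its range, so $|\partial Q|\le c\,m^{\nu-1}$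 with $c=2\nu R$. Thus $e^{-W/2}\in A_{\partial Q}\otimes A_{\Lambda_n\setminus Q}$, and Lemma~\ref{lem:rank} with (S4) gives $\mathcal{E}_n(Q)\le2c\,m^{\nu-1}\log d$.

The algebras $\gamma^jA_{[1,m]^\nu}$ with $j\in\{1,m+1,\dots,(k-1)m+1\}^\nu\subset[1,km]^\nu$ belong to $k^\nu$ disjoint cubes of side $m$ that tile $[2,km+1]^\nu$. By Lemma~\ref{lem:H}(b), Proposition~\ref{prop:mirror} and invariance of $\phi$,
\[
H_\phi\big(\gamma^jA_{[1,m]^\nu}:j\in[1,km]^\nu\big)\ge S_{km}-2c\,k^\nu m^{\nu-1}\log d .
\]
Dividing by $(km)^\nu$ and letting $k\to\infty$ gives $h_\phi\ge s(\phi)-2c\log d/m$. Let $m\to\infty$.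
\end{proof}

\section{Invariant extensions and finitely correlated states}\label{sec:extensions}

Lemma~\ref{lem:measure} applies to any state on the chain. If the extension is itself shift invariant, the two middle sums need not cancel exactly; it is enough that $\phi'$ has a mean entropy. Here $B=\bigotimes_{\mathbb{Z}}\mathrm{Mat}_{d'}(\mathbb{C})$ with $d'$ arbitrary.

\begin{theorem}\label{thm:extension}
Let $\phi$ be any shift-invariant state on $A$, and let $\tilde\phi$ be any shift-invariant extension of $\phi$ to $A\otimes B$. Then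
\[
s(\phi)-s(\tilde\phi)\ \le\ h_\phi(\gamma)\ \le\ s(\phi).
\]
In particular $h_\phi(\gamma)=s(\phi)$ whenever $\phi$ has a shift-invariant extension of zero mean entropy.
\end{theorem}

\begin{proof}
The upper bound is Proposition~\ref{prop:upper}. Apply Lemma~\ref{lem:measure} to $X_j=[(j-1)m+1,jm]$, $j=1,\dots,k$. By invariance of $\phi$, $\phi'$ and $\tilde\phi$, each sum consists of $k$ equal terms. Use Lemma~\ref{lem:H}(b) as in Section~\ref{sec:proof}, divide by $km$ and let $k\to\infty$:
\[
h_\phi(\gamma)\ge s(\phi')-\tfrac1mS(\phi'|_{B_{[1,m]}})+\tfrac1mS(\phi|_{A_{[1,m]}})-\tfrac1mS(\tilde\phi|_{A_{[1,m]}\otimes B_{[1,m]}}).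
\]
As $m\to\infty$ the right side tends to $s(\phi')-s(\phi')+s(\phi)-s(\tilde\phi)$.
\end{proof}

Example~\ref{ex:pure} shows why a hypothesis such as $s(\tilde\phi)=0$ is natural in a criterion of this kind. It is satisfied by finitely correlated states. Let $M$ be a finite-dimensional C*-algebra, $\mathbb{E}\colon\mathrm{Mat}_d\otimes M\to M$ unital and completely positive, $\mathbb{E}_a(b)=\mathbb{E}(a\otimes b)$, and $\varrho$ a state on $M$ with $\varrho(\mathbb{E}(1\otimes b))=\varrho(b)$. On any $n$ consecutive sites put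
\begin{equation}\label{eq:fcs}
\phi(a_1\otimes\dots\otimes a_n)=\varrho\big(\mathbb{E}_{a_1}\circ\dots\circ\mathbb{E}_{a_n}(1)\big).
\end{equation}
These functionals are states, being compositions of $\varrho$ with the unital completely positive maps $\mathrm{id}\otimes\mathbb{E}$. They are consistent because $\mathbb{E}_1(1)=1$ and $\varrho\circ\mathbb{E}_1=\varrho$, and so they define a shift-invariant state on $A$.

\begin{corollary}\label{cor:fcs}
For the state $\phi$ defined by \eqref{eq:fcs}, $h_\phi(\gamma)=s(\phi)$.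
\end{corollary}

\begin{proof}
Embed $M\subset\mathrm{Mat}_D$ unitally, with a conditional expectation $P\colon\mathrm{Mat}_D\to M$; it is unital, completely positive and the identity on $M$. Put $\mathbb{E}'=\mathbb{E}\circ(\mathrm{id}\otimes P)$ and $\varrho'=\varrho\circ P$. Then $\mathbb{E}'$ takes values in $M$ and $\mathbb{E}'_a=\mathbb{E}_a$ on $M$, so \eqref{eq:fcs} is unchanged, and $\varrho'(\mathbb{E}'(1\otimes b))=\varrho(\mathbb{E}(1\otimes Pb))=\varrho'(b)$. So we may assume $M=\mathrm{Mat}_D$.

Write $\mathbb{E}$ in Kraus form, $\mathbb{E}(y)=\sum_{q=1}^rV_q^*yV_q$ with $V_q\colon\mathbb{C}^D\to\mathbb{C}^d\otimes\mathbb{C}^D$ and $\sum_qV_q^*V_q=1$. The second chain will record the index $q$ at each site. Define $V\colon\mathbb{C}^D\to\mathbb{C}^d\otimes\mathbb{C}^r\otimes\mathbb{C}^D$ by $V\xi=\sum_q|q\rangle\otimes V_q\xi$, with the factors reordered. Then $V^*V=\sum_qV_q^*V_q=1$, so $\tilde{\mathbb{E}}(y)=V^*yV$ is unital and completely positive on $\mathrm{Mat}_d\otimes\mathrm{Mat}_r\otimes\mathrm{Mat}_D$. It satisfies $\tilde{\mathbb{E}}(a\otimes1\otimes b)=\mathbb{E}(a\otimes b)$;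 in particular $\varrho(\tilde{\mathbb{E}}(1\otimes1\otimes b))=\varrho(b)$. So $\tilde{\mathbb{E}}$ and $\varrho$ define by \eqref{eq:fcs} a shift-invariant state $\tilde\phi$ on $A\otimes\bigotimes_{\mathbb{Z}}\mathrm{Mat}_r$ that extends $\phi$.

Let $V^{(1)}=V$ and $V^{(n)}=(1\otimes V)V^{(n-1)}$, where $1$ acts on the first $n-1$ doubled sites. By induction on $n$, unfolding \eqref{eq:fcs} gives $\tilde\phi(y)=\varrho\big(V^{(n)*}(y\otimes1_D)V^{(n)}\big)$ on $n$ sites. So the density of $\tilde\phi$ on $n$ sites is the partial trace over $\mathbb{C}^D$ of $V^{(n)}\rho_\varrho V^{(n)*}$, where $\rho_\varrho$ is the density of $\varrho$. This operator is a sum of at most $D$ positive operators of rank one, and by (S5) the partial trace of each has rank at most $D$. The density therefore has rank at most $D^2$ and entropy at most $2\log D$ for all $n$. Thus $s(\tilde\phi)=0$, and Theorem~\ref{thm:extension} applies.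
\end{proof}

\begin{thebibliography}{9}

\bibitem{CNT}
Connes, Narnhofer, Thirring, Commun. Math. Phys. 112 (1987) 691--719.

\bibitem{Gibbs}
\emph{Gibbs states for AF-algebras}, \texttt{http://folk.uio.no/sergeyn/papers/gibbsjmp.pdf}.

\end{thebibliography}
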